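# Circular colorings of minor-free graphs that map to graphs of large girth

All graphs are finite and simple unless a multigraph is announced. The girth of a graph is the length of a shortest cycle (infinite for a forest). A homomorphism $G'\to G$ is a map $V(G')\to V(G)$ that sends adjacent vertices to adjacent vertices.

## 1. Planar graphs over a graph of large girth

Suppose $G$ has no short cycles and $G'$ has a homomorphism to $G$. Is $G'$ then almost bipartite? We measure this by the circular chromatic number. We begin with the case of planar $G'$, where the answer is yes and the proof is short.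

**Definition (circular coloring).** For integers $k\ge 2d\ge 2$, a $(k,d)$-coloring of $G$ is a map $c:V(G)\to\{0,\dots,k-1\}$ with $d\le|c(x)-c(y)|\le k-d$ for every edge $xy$. The circular chromatic number is $\chi_c(G)=\inf\{k/d: G\text{ has a }(k,d)\text{-coloring}\}$.

**Example (odd cycles).** We have $\chi_c(C_{2m+1})=2+\frac1m$. For the upper bound, color the $i$-th vertex by $im \bmod (2m+1)$: consecutive colors differ by $m$ or $m+1$, so this is a $(2m+1,m)$-coloring. For $m=2$ it reads $0,2,4,1,3$. For the lower bound, let $c$ be a $(k,d)$-coloring of the cycle $v_0v_1\dots v_{2m}$. Let $y_i\in[d,k-d]$ represent $c(v_{i+1})-c(v_i)$ modulo $k$. Then $\sum y_i$ is a multiple of $k$, so $\sum(y_i-\frac k2)$ is an odd multiple of $\frac k2$ and has absolute value at least $\frac k2$. Each term has absolute value at most $\frac k2-d$. So $(2m+1)(\frac k2-d)\ge\frac k2$, that is $mk\ge(2m+1)d$, and $k/d\ge2+\frac1m$.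

The example settles odd cycles by hand. If $C_{2m+1}$ maps to $G$, its image is a closed walk of odd length, which contains an odd cycle of $G$. So $2m+1$ is at least the girth $g$ of $G$, and $\chi_c(C_{2m+1})=2+\frac1m\le 2+\frac{2}{g-1}$. The mechanism to keep in mind: a closed walk shorter than $g$ causes no error, and on a long cycle the unavoidable error can be spread thinly.

**Circle-valued colorings.** Let $\mathbb T=\mathbb R/\mathbb Z$, and for $a\in\mathbb T$ let $\|a\|\in[0,\frac12]$ be the distance of $a$ to $0$. Fix a graph $G$ of girth at least $g$ and a function $\sigma$ from oriented edges of $G$ to $\mathbb T$ with $\sigma(vu)=-\sigma(uv)$. The case of interest is $\sigma\equiv\frac12$, but the proof uses only fact (N) below, so a general $\sigma$ costs nothing. For a walk $U$ in $G$ let $\sigma(U)$ be the sum of $\sigma$ over its oriented edges. Every graph $Q$ below comes with a homomorphism $\varphi:Q\to G$ ("$Q$ maps to $G$"); $G$ and $\sigma$ never change. A vertex of $Q$ mapped to an isolated vertex of $G$ is isolated and can be given any color, so we assume that $G$ has no isolated vertices.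

**Definition ($\delta$-coloring).** Let $0<\delta<\frac12$. A $\delta$-coloring of $Q$ is a map $c:V(Q)\to\mathbb T$ with $\|c(v)-c(u)-\sigma(\varphi(u)\varphi(v))\|\le\delta$ for every edge $uv$. Write $x_c(uv)\in[-\delta,\delta]$ for the real representative of $c(v)-c(u)-\sigma(\varphi(u)\varphi(v))$.

So $x_c(vu)=-x_c(uv)$. Writing $x_c(U)$ for the sum along a walk $U$ from $u$ to $v$, we have $c(v)-c(u)=\sigma(\varphi(U))+x_c(U)$ in $\mathbb T$. For $\sigma\equiv\frac12$, adjacent vertices receive almost antipodal points. For instance, $c(v_i)=\frac i2+\frac{i}{2n}$ is a $\frac1{2n}$-coloring of the cycle $v_0\dots v_{2n-1}$ with $x_c=\frac1{2n}$ on every edge in the direction of increasing $i$; it winds once around the circle, $x_c(\text{cycle})=1$.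

**Lemma 1.** If $\sigma\equiv\frac12$ and $Q$ has a $\delta$-coloring, then $\chi_c(Q)\le\frac{2}{1-2\delta}$. For $\delta=\frac{\varepsilon}{2(2+\varepsilon)}$ this bound equals $2+\varepsilon$.

Proof. Represent $c$ by $\tilde c:V(Q)\to[0,1)$. On an edge $uv$ the number $|\tilde c(u)-\tilde c(v)|\in[0,1)$ is within $\delta$ of $\frac12$ modulo 1, so it lies in $[\frac12-\delta,\frac12+\delta]$. For a large integer $K$ put $d=\lfloor K(\frac12-\delta)\rfloor\ge1$; then $2d\le K$. Color $v$ by $\lfloor K\tilde c(v)\rfloor\in\{0,\dots,K-1\}$. Since $d\le K|\tilde c(u)-\tilde c(v)|\le K-d$ and $d,K$ are integers, the integer parts also differ by at least $d$ and at most $K-d$ (if $\alpha\ge\beta+d$ then $\lfloor\alpha\rfloor\ge\lfloor\beta\rfloor+d$; if $\alpha\le\beta+K-d$ then $\lfloor\alpha\rfloor\le\lfloor\beta\rfloor+K-d$). So this is a $(K,d)$-coloring. Let $K\to\infty$; then $K/d\to\frac{2}{1-2\delta}$. Finally $1-2\delta=\frac{2}{2+\varepsilon}$ for the given $\delta$. $\square$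

**Five facts.** The following are used throughout.

* (N) A closed walk of length less than $g$ in $G$ uses fewer than $g$ edges, so these form a tree. A closed walk in a tree traverses each edge equally often in both directions, so $\sigma=0$ on it. Hence $x_c(U)\in\mathbb Z$ for every $\delta$-coloring $c$ of $Q$ and every closed walk $U$ in $Q$ with $|U|<g$.
* (Z) If all cycles of $Q$ have length less than $g$, then $Q$ has a coloring with $x_c=0$: define $c$ along spanning trees, and apply (N) to the fundamental cycles.
* (H) If $\psi:Q\to Q''$ is a homomorphism with $\varphi''\psi=\varphi$ and $c''$ is a $\delta$-coloring of $Q''$, then $c''\circ\psi$ is a $\delta$-coloring of $Q$.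
* (E) Let $U=v_0\dots v_\ell$ be a path in $Q$ ($v_0=v_\ell$ allowed) whose interior vertices have degree 2, with $\ell\ge1/\delta$. Any $\delta$-coloring of $Q-\{v_1,\dots,v_{\ell-1}\}$ extends to $Q$: write $c(v_\ell)-c(v_0)=\sigma(\varphi(U))+a$ with $|a|\le\frac12$ and put $c(v_i)=c(v_0)+\sigma(\varphi(v_0\dots v_i))+ia/\ell$; the error on each edge is $|a|/\ell\le\delta$. A vertex of degree at most 1 can be added with no error.
* (B) A closed walk of positive length in a tree backtracks somewhere, cyclically: take a vertex $y$ of the walk farthest from its starting vertex; its predecessor and successor are both the parent of $y$. So the edges of a closed walk of positive length in $G$ without cyclic backtracking contain a cycle of $G$, and the walk has length at least $g$.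

**Threads.** Let $Q$ be connected with minimum degree at least 2, not a cycle, with $n_0$ vertices and $n_1$ edges. Its edges split into $m$ maximal trails whose interior vertices have degree 2 and whose ends have degree at least 3. Since $\deg\le3(\deg-2)$ when $\deg\ge3$, counting ends gives $2m\le3\sum_v(\deg(v)-2)=6(n_1-n_0)$. If every trail is shorter than $\tau$, then
$$n_1\le3\tau(n_1-n_0).\tag{1}$$

**Proposition 2.** Let $0<\delta<\frac12$, $\tau=\lceil1/\delta\rceil$ and $g\ge6\tau$. If $G$ has girth at least $g$, then every planar graph $Q$ that maps to $G$ is $\delta$-colorable. In particular, by Lemma 1, a planar graph mapping to a graph of girth at least $6\lceil2+\frac4\varepsilon\rceil$ has $\chi_c\le2+\varepsilon$.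

Proof. Take a counterexample $Q$, drawn in the plane, with $|V(Q)|+|E(Q)|$ minimum.

**Step 1: reductions.** We collect what minimality gives. $Q$ is connected, and by (E) it has minimum degree at least 2 and no path of length $\tau$ (ends possibly equal) with all interior vertices of degree 2. There is also no possible folding, in the following sense. Let $yx,yz$ be consecutive in the rotation at $y$, with $x\ne z$ and $\varphi(x)=\varphi(z)$. Then $x,z$ are nonadjacent, since $\varphi$ is a homomorphism to a simple graph. Contract an arc from $x$ to $z$ that runs inside a face along $x,y,z$, and delete duplicated edges. The result $Q''$ is planar, smaller, and maps to $G$, and $Q\to Q''$ is a homomorphism over $G$. So $Q''$ is $\delta$-colorable, and by (H) so is $Q$, a contradiction. (For example, folding a 4-cycle $yxy'z$ at $y$ gives the path of length 2 with middle vertex $x=z$.)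

**Step 2: long faces.** We bound facial walks from below. Let $x,y,z$ be consecutive on a facial walk. As $\deg y\ge2$, $x\ne z$; as no folding is possible, $\varphi(x)\ne\varphi(z)$. So the image of the facial walk has no cyclic backtracking, and by (B) its length is at least $g$.

**Step 3: Euler's formula.** We contradict the absence of long threads. $Q$ is not a cycle: a cycle of length at least $\tau$ contains a forbidden path, and a cycle of length less than $\tau\le g$ is colored by (Z). With $n_2$ faces, Step 2 gives $gn_2\le2n_1$, and Euler's formula gives $n_1-n_0=n_2-2$. By (1), $n_1\le3\tau(\frac{2n_1}{g}-2)<\frac{6\tau}{g}n_1\le n_1$, a contradiction. $\square$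

## 2. From the plane to an excluded minor: what changes

**Surfaces.** For a closed connected surface $\Sigma$ let $\chi(\Sigma)=2-\gamma$, with $\gamma$ the Euler genus (torus $2$, projective plane $1$). An embedding is cellular if all faces are open discs. We need the following fact.

* (S) A connected graph embedded in a closed connected surface $\Sigma$ of Euler genus $\gamma$ has a cellular embedding, with the same rotation system, in a closed connected surface of Euler genus at most $\gamma$. Indeed, let $N$ be a thin closed neighborhood of the graph. Replace each component $K$ of $\Sigma\setminus\operatorname{int}N$, with $b\ge1$ boundary circles, by $b$ discs. As $\chi(K)\le2-b\le b$, the Euler characteristic does not decrease.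

A handle costs almost nothing. Let $Q$ be a minimal counterexample among graphs embedded in a closed connected surface of Euler genus at most $\gamma$, with $g\ge12\tau$ and $g>6\tau\gamma$. The reductions of Step 1 still hold, for every embedding in such a surface. Use a cellular one, of Euler genus $\gamma'\le\gamma$, from (S). Step 2 is unchanged, $Q$ is again not a cycle, and now $n_1-n_0=n_2-2+\gamma'\le\frac{2n_1}g+\gamma$. With (1) we get $n_1\le\frac{6\tau}{g}n_1+3\tau\gamma\le\frac{n_1}2+3\tau\gamma$. So $n_1\le6\tau\gamma<g$, and (Z) colors $Q$.

**The general statement.** A graph $H$ is a minor of $G$ if it is isomorphic to a graph obtained from a subgraph of $G$ by contracting edges; $G$ is $H$-minor free if $H$ is not a minor of $G$. The question, which the source takes from "Circular chromatic number: a survey", is whether excluding any fixed $H$ is enough. For context, the source records a known result: for every positive integer $k$ and every $\varepsilon>0$ there is $f(\varepsilon)$ such that $\chi_c(G')\le2+\varepsilon$ whenever $G'$ has treewidth at most $k$ and maps to a graph of girth at least $f(\varepsilon)$. (We shall reprove what we need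 of this.) The answer is yes.

**Theorem 3.** For every graph $H$ and $\varepsilon>0$ there is an integer $f(H,\varepsilon)$ such that: if $G$ has girth at least $f(H,\varepsilon)$ and $G'$ is $H$-minor free and admits a homomorphism to $G$, then $\chi_c(G')\le2+\varepsilon$.

**Theorem 4.** For every $H$ and $\delta>0$ there is $g^*(H,\delta)$ such that: if $G$ has girth at least $g^*(H,\delta)$, $\varphi:G'\to G$ is a homomorphism, $G'$ is $H$-minor free, and $\sigma$ is any function from oriented edges of $G$ to $\mathbb T$ with $\sigma(vu)=-\sigma(uv)$, then there is $c:V(G')\to\mathbb T$ with $\|c(v)-c(u)-\sigma(\varphi(u)\varphi(v))\|\le\delta$ for every edge $uv$ of $G'$.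

By Lemma 1, Theorem 4 with $\sigma\equiv\frac12$ implies Theorem 3, with $f(H,\varepsilon)=g^*\big(H,\frac{\varepsilon}{2(2+\varepsilon)}\big)$.

The girth must depend on $\varepsilon$. If $H$ is not a minor of any cycle (that is, $H$ is neither a cycle nor a linear forest), then $f(H,\varepsilon)>2m+1$ for every integer $1\le m<1/\varepsilon$: the graph $G=G'=C_{2m+1}$ is $H$-minor free, has girth $2m+1$, and $\chi_c=2+\frac1m>2+\varepsilon$.

**Tree-decompositions.** A tree-decomposition of $G'$ is a tree $T$ with bags $V_t\subseteq V(G')$ $(t\in T)$ such that every vertex and every edge lies in a bag, and for every vertex the nodes whose bags contain it form a subtree. If $T$ is a path, it is a path-decomposition. The width is the largest bag size minus 1, and the treewidth is the least width. The adhesion sets are the sets $V_t\cap V_{t'}$, $tt'\in E(T)$. The torso at $t$ is $G'[V_t]$ with all missing edges inside the adhesion sets of $t$ added. We use the standard facts that treewidth does not increase when passing to minors, that a nonempty graph of treewidth at most $w$ has a vertex of degree at most $w$ (hence at most $w|V|$ edges), and that every clique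 lies in a bag.

**Structure theorem (Robertson–Seymour).** For every $n\ge5$ there is $k\ge1$ such that every $K_n$-minor free graph has a tree-decomposition all of whose torsos $R$ are $k$-near-embeddable: there are $A_R\subseteq V(R)$, $|A_R|\le k$, a closed connected surface $\Sigma$ of Euler genus at most $k$ with disjoint closed discs $\Delta_1,\dots,\Delta_q$ $(q\le k)$, and subgraphs with $R-A_R=R_0\cup R_1\cup\dots\cup R_q$, such that

* $R_0$ is embedded in $\Sigma$ minus the interiors of the $\Delta_i$, meeting $\partial\Delta_i$ only in vertices;
* $R_1,\dots,R_q$ are pairwise disjoint, and $V(R_0)\cap V(R_i)=\{u_1,\dots,u_{n_i}\}$ is the set of vertices of $R_0$ on $\partial\Delta_i$, in cyclic order;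
* $R_i$ has a path-decomposition $X_1,\dots,X_{n_i}$ with $u_m\in X_m$ and $|X_m|\le k$. (If $n_i=0$, we allow any $R_i$ with a path-decomposition with bags of size at most $k$.)

This is *Graph Minors XVI* (JCTB 89 (2003), Theorem 1.3); see also Diestel, *Graph Theory*, Chapter 12. It is the only published result we take as a black box. The vertices in $A_R$ are called apices, the $R_i$ with $i\ge1$ vortices. A small vortex: $R_0$ is a cycle $u_1\dots u_n$ bounding a disc $\Delta_1$ in the sphere, and $R_1$ has vertices $u_1,\dots,u_n$ and edges $u_mu_{m+2}$ ($m\le n-2$), with bags $X_m=\{u_m,u_{m+1},u_{m+2}\}$ (indices above $n$ omitted).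

**Where the planar proof stops.** There are three obstructions.

* Gluing. Suppose two pieces share $u,v$, which have a common neighbor in the first piece but are far apart in the second. For $\sigma\equiv\frac12$ the first piece forces $\|c(u)-c(v)\|\le2\delta$, while a coloring of the second may put $u$ and $v$ opposite each other. Recording the distance $d_{G'}(u,v)$ inside both pieces helps, but the two values of $c(u)-c(v)$ still agree only up to an error, and a rotation of one piece can match $u$ but not also $v$.
* Apices. After deleting an apex $\alpha$, Euler's formula finds a long path whose interior vertices have degree 2 in $Q-\alpha$. They may all be adjacent to $\alpha$, so (E) does not apply. Deleting $\alpha$, coloring the rest and correcting the coloring near $\alpha$ also fails. Take the cylinder with vertices $(i,j)$, $i\in\mathbb Z/2n$, $0\le j\le m$, with $(i,j)$ adjacent to $(i+1,j)$ and to $(i,j+1)$, and let $\alpha$ be adjacent to all $(i,0)$ with $i$ even. The graph is bipartite, so it maps to an edge of $G$; let $\sigma\equiv\frac12$, $g>4$. Then $c(i,j)=\frac{i+j}2+\frac i{2n}$ is a $\frac1{2n}$-coloring of the cylinder with $x_c=1$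 on every layer. No $\delta$-coloring with $\delta\le\frac18$ of the whole graph agrees with it on the layer $j=m$. Indeed, for such a coloring every closed walk of length 4 has $x$-value an integer of absolute value at most $4\delta<1$, so 0. Summing over the 4-cycles of the cylinder shows that all layers have the same $x$-value, here 1. Summing over the walks $\alpha,(i,0),(i+1,0),(i+2,0),\alpha$ with $i$ even shows that the layer $j=0$ has $x$-value 0.
* Vortices. Vertices on a vortex have edges that are not drawn on the surface, so faces there cannot be controlled by folding and threads there need not be extendable. Cutting along a closed curve around the vortex is no immediate help, because the cycle cut may be arbitrarily long.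

The remedies are: bending a coloring with a tiny error so as to match given values (Section 3); contracting a neighborhood before coloring, to prevent winding (Section 5); and cutting around a vortex along a set made of many small, mutually distant clusters (Sections 6 to 8). From now on $0<\delta\le\frac18$ always.

One device is used repeatedly. The median of three reals is nondecreasing in each of them and commutes with adding a constant. So the median of three functions that each change by at most $\delta$ along an edge changes by at most $\delta$ along that edge.

## 3. Bending: gluing along a tree-decomposition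

Let $G'$ be connected with a tree-decomposition $(V_t)_{t\in T}$ and $\varphi:G'\to G$. For each pair $u,v$ in a common adhesion set fix a shortest $u$–$v$ path $\gamma_{uv}$ in $G'$, with $\gamma_{vu}$ its reverse.

**Definition (the graphs $Q_t$).** $Q_t$ is $G'[V_t]$ together with, for each pair $u,v$ contained in some adhesion set $V_t\cap V_{t'}$, one new path $P_{uv}$ of length $d_{G'}(u,v)$, internally disjoint from everything else (the edge $uv$ itself if $uv\in E(G')$). Map $P_{uv}$ to $G$ like $\gamma_{uv}$.

So $Q_t$ is a subdivision of the torso at $t$ and maps to $G$. Moreover $d_{Q_t}(u,v)=d_{G'}(u,v)$ for pairs in an adhesion set of $t$: "$\le$" holds by $P_{uv}$, and "$\ge$" holds because in a path of $Q_t$ from $u$ to $v$ each traversed $P_{ab}$ can be replaced by $\gamma_{ab}$. Example: for the 6-cycle $v_1\dots v_6$ with bags $\{v_1,v_2,v_3,v_4\}$ and $\{v_4,v_5,v_6,v_1\}$, the torsos are 4-cycles, and each $Q_t$ is a 6-cycle, since $P_{v_1v_4}$ has length 3.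

**Lemma 5 (gluing).** For $s\ge2$ and $\delta$ there are $\delta_1(s,\delta)>0$ and $M(s,\delta)$ such that: if $g>M$, all adhesion sets have size at most $s$, and every $Q_t$ is $\delta_1$-colorable, then $G'$ is $\delta$-colorable.

Proof. Put $L_0=1$ and, for $0\le i\le s^2$,
$$L_i'=\lceil2/\delta\rceil+4L_i+1,\qquad L_{i+1}=2L_i'+2 .$$
Let $M=3L_{s^2+1}$ and $\delta_1=\min\big(\frac\delta2,\frac1{M+1}\big)$. Let $c_t^0$ be a $\delta_1$-coloring of $Q_t$ and $x_t^0$ its function $x$.

**Step 1: the plan.** Root $T$. Going down from the root we construct $\delta$-colorings $c_t=c_t^0+f_t$ of $Q_t$, with real functions $f_t:V(Q_t)\to\mathbb R$, such that $x_t(yy')=x_t^0(yy')+f_t(y')-f_t(y)\in[-\delta,\delta]$ on edges and $c_t=c_r$ on $V_t\cap V_r$, where $r$ is the parent of $t$. Then the $c_t|_{V_t}$ agree, because the nodes containing a vertex form a subtree, and they define a $\delta$-coloring of $G'$, because every edge lies in a bag.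

A shift by a real function does not change $x$ on closed walks. So for a closed walk $U$ in $Q_t$ with $|U|\le M$, $x_t(U)=x_t^0(U)$ by telescoping. By (N) this is an integer, and its absolute value is at most $\delta_1M<1$. Hence
$$x_t(U)=x_t^0(U)=0\qquad\text{for closed walks }U\text{ in }Q_t\text{ with }|U|\le M.\tag{2}$$
At the root let $f_t=0$. Now let $t$ have parent $r$, with $c_r$ constructed, and let $S=V_t\cap V_r$ and $d=d_{Q_t}$. If $S=\emptyset$, put $f_t=0$.

**Step 2: clusters of $S$.** We choose a scale at which $S$ splits into tight, well separated groups. There are fewer than $s^2+1$ pairs in $S$ and $s^2+1$ disjoint intervals $(L_i,L_{i+1}]$, so some $i\le s^2$ is such that no pair in $S$ has distance in $(L_i,L_{i+1}]$. As $L_{i+1}\ge2L_i$, the relation $d\le L_i$ is an equivalence relation on $S$. Write $L=L_i$, $L'=L_i'$. The classes ("clusters") have diameter at most $L$ and pairwise distance more than $L_{i+1}=2L'+2$. So the balls $B_C=\{y:d(y,C)\le L'\}$ are disjoint, with no edges between them. Put $f_t=0$ outside these balls.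

**Step 3: what $c_r$ prescribes on a cluster.** We express the prescribed correction by real numbers. Fix a cluster $C$ and $u_0\in C$. For $u,v\in C$ the path $P_{uv}$ exists in $Q_r$ and in $Q_t$, with the same image in $G$ and length $d(u,v)\le L$. Let $p(u,v)=x_r(P_{uv})$. By (2) in $Q_r$ (closed walks of length at most $3L$), $p(u_0,v')-p(u_0,v)=p(v,v')$; also $|p(v,v')|\le\delta d(v,v')$.

For $y\in B_C$ let $h_0(y)=x_t^0(\text{geodesic of }Q_t\text{ from }u_0\text{ to }y)$. Note $d(y,v)\le L+L'$ for $y\in B_C$, $v\in C$. By (2) in $Q_t$:

* $h_0$ does not depend on the geodesic (closed walks of length at most $2(L+L')$), and $h_0(v)=x_t^0(P_{u_0v})$ for $v\in C$;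
* $h_0(y')-h_0(y)=x_t^0(yy')$ for edges in $B_C$ (length at most $2(L+L')+1$);
* $|h_0(y)-h_0(v)|\le\delta_1d(y,v)$ for $y\in B_C$, $v\in C$ (length at most $L+2(L+L')=3L+2L'$).

All these lengths are at most $M$, because $M\ge3L_{i+1}=6L'+6$ and $L\le L'$.

Let $a\in[-\frac12,\frac12]$ represent $c_r(u_0)-c_t^0(u_0)$ and let $\hat p(v)=a+p(u_0,v)$ for $v\in C$. Subtracting the expressions for $c_r(v)-c_r(u_0)$ and $c_t^0(v)-c_t^0(u_0)$ along $P_{u_0v}$, the $\sigma$-terms cancel and
$$c_r(v)-c_t^0(v)=\hat p(v)-h_0(v)\ \text{ in }\mathbb T,\qquad|\hat p(v)-h_0(v)|\le1+(\delta+\delta_1)L,\tag{3}$$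
while $|\hat p(v)-\hat p(v')|\le\delta d(v,v')$.

**Step 4: the bend.** We interpolate between $\hat p$ on $C$ and $h_0$ far from $C$. On $B_C$ define
$$u(y)=\min_{v\in C}(\hat p(v)+\delta d(y,v)),\quad l(y)=\max_{v\in C}(\hat p(v)-\delta d(y,v)),\quad h=\mathrm{median}(l,h_0,u),\quad f_t=h-h_0 .$$
Since $\hat p(v)-\hat p(v')\le\delta d(v,v')\le\delta d(y,v)+\delta d(y,v')$, we have $l\le u$; and $l=u=\hat p$ on $C$. The functions $l,u,h_0$ change by at most $\delta$ along edges of $B_C$, hence so does $h$. On $C$ we have $h=\hat p$, so by (3) $c_t=c_t^0+\hat p-h_0=c_r$. On an edge $yy'$ in $B_C$, $x_t^0(yy')+f_t(y')-f_t(y)=h(y')-h(y)\in[-\delta,\delta]$.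

**Step 5: nothing changes at the rim.** If $d(y,C)\ge L'-1\ge\frac2\delta+4L$, then for all $v\in C$
$$|h_0(y)-\hat p(v)|\le\delta_1d(y,v)+1+(\delta+\delta_1)L\le\delta d(y,v),$$
because $\delta-\delta_1\ge\frac\delta2$, $\delta+\delta_1\le2\delta$ and $\frac\delta2d(y,v)\ge1+2\delta L$. So $l(y)\le h_0(y)\le u(y)$, $h(y)=h_0(y)$ and $f_t(y)=0$. An edge leaving $B_C$ has one end at distance $L'$ from $C$ and the other end outside all balls, so $f_t=0$ at both ends. Hence $c_t$ is a $\delta$-coloring. $\square$

**Lemma 6 (bounded treewidth).** For all $w,\delta$ there is $g_{\rm tw}(w,\delta)$ such that if $g\ge g_{\rm tw}(w,\delta)$, every $Q$ of treewidth at most $w$ mapping to $G$ is $\delta$-colorable.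

Proof. Assume $Q$ is connected. Use Lemma 5 for $Q$ with $s=w+2$, bags of size at most $w+1$, and $g>M(s,\delta)$; let $\delta_1=\delta_1(s,\delta)$. Each $Q_t$ is a subdivision of a graph with at most $m=(w+1)^2$ edges. Let $\tau_0=\lceil1/\delta_1\rceil$ and require $g>m\tau_0$. Delete the interiors of all subdivided edges of length at least $\tau_0$. The rest has at most $m\tau_0<g$ edges, so (Z) colors it with no error, and (E) with $\delta_1$ extends the coloring to $Q_t$. So every $Q_t$ is $\delta_1$-colorable. $\square$

## 4. Configurations: surfaces with vortices

We now name the class of graphs that will carry the induction.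

**Definition (configuration).** Let $k\ge1$. A $k$-configuration is a graph $Q$ with $V(Q)=V_0\sqcup V_1$ and the following.

* (C1) There are a disjoint union $\Sigma$ of finitely many closed connected surfaces and a loopless multigraph $\Gamma$ embedded in $\Sigma$ with $V(\Gamma)=V_0\cup\{z_1,\dots,z_p\}$, the $z_j$ pairwise nonadjacent, and $\Gamma[V_0]=Q[V_0]=:Q_0$.
* (C2) There are a set $A\subseteq V_1$, $|A|\le k$, and a partition $V_1\setminus A=W_0\sqcup W_1\sqcup\dots\sqcup W_p$ with no edges between different $W_j$ and no edges between $V_0$ and $A\cup W_0$. The edges of $Q$ between $V_0$ and $W_j$, $j\ge1$ ("connectors") correspond bijectively to the edges of $\Gamma$ at $z_j$; the connector $xw$ ($x\in V_0$, $w\in W_j$) corresponds to an edge $xz_j$.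
* (C3) Each $Q[W_j]$ has a path-decomposition $X_1^j,\dots,X_{m_j}^j$ with bags of size at most $k$. For $j\ge1$, the edges at $z_j$ can be listed $e_1,\dots,e_n$ compatibly with their cyclic order around $z_j$, with indices $m(1)\le\dots\le m(n)$ such that the $W_j$-end of the connector of $e_i$ lies in $X^j_{m(i)}$.

Edges between $A$ and $V_1$ are unrestricted. If the components $\Sigma_i$ of $\Sigma$ have Euler genus $\gamma_i$ and contain $p_i$ of the $z_j$, the measure is
$$\sum_i\big(2(\gamma_i+p_i)-[\gamma_i+p_i\ge1]\big)\ \ge\ \sum_i(\gamma_i+p_i).$$
Let $\mathcal Q(\mu,k)$ be the class of $k$-configurations of measure at most $\mu$.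

**Example.** Let $n\ge4$ be even. Let $Q_0$ be a cycle $u_1\dots u_n$ in the sphere, and let $z_1$ be placed in one face and joined to all $u_i$. Let $W_1=\{w_1,\dots,w_n\}$ with edges $w_iw_{i+1}$ and $w_iw_{i+3}$ (no wrap-around), and connectors $u_iw_i$; $A=W_0=\emptyset$. With bags $X_i=\{w_i,\dots,w_{i+3}\}$, $1\le i\le n-3$, and $m(i)=\min(i,n-3)$ this is a 4-configuration of measure $2\cdot1-1=1$. It is bipartite, so it maps to an edge of $G$.

Why this measure? When a surface with $x=\gamma+p$ is cut into two parts with $x'+x''=x$ and $x',x''\ge1$, the sum of the $x$'s does not drop, but $2x-1$ becomes $2x-2$.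

**Operations.** The class $\mathcal Q(\mu,k)$ is closed under subgraphs: delete the corresponding edges of $\Gamma$, keep the $z_j$, and restrict the bags. In $Q_0$ we may also contract connected subgraphs (contract a spanning tree in $\Gamma$, delete the other inner edges), subdivide edges, subdivide connectors (the new vertices are put in $V_0$ along the edge to $z_j$, the last edge becoming the connector), and delete duplicated edges or connectors. None of these changes the surface or the order in which the surviving edges appear around the $z_j$, so (C1)–(C3) and the measure bound persist.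

**Folding.** Let $y\in V_0$, and let $yx,yz$ be edges of $Q_0$ consecutive in the rotation of $\Gamma$ at $y$, with $x\ne z$ and $\varphi(x)=\varphi(z)$. As in Section 1, $x,z$ are nonadjacent. Contract an arc from $x$ to $z$ running inside a face of $\Gamma$ along $x,y,z$, and delete duplicated edges and connectors. No loops arise, and $x,z$ have no edges to $A\cup W_0$. We get a smaller $Q''\in\mathcal Q(\mu,k)$ mapping to $G$, with a homomorphism $Q\to Q''$ over $G$.

## 5. Contract, color, bend: deleting clusters

We want to delete a set $Z$ that consists of small, mutually distant clusters, color the rest, and repair the coloring near $Z$. The cylinder in Section 2 shows that an arbitrary coloring of $Q-Z$ may wind around a cluster. We forbid this by contracting, before coloring, the components of what remains of the ball around each cluster. Pieces of a ball that lie in $V_1$ cannot be contracted without damaging the path-decomposition, so there we tie the vertices to a new hub vertex by short paths.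

**Lemma 7 (clusters).** Let $L=\lceil2/\delta\rceil$. Let $Q$ be a graph mapping to $G$, and let $Z\subseteq V(Q)$ be partitioned into clusters $C\in\mathcal C$ with $d_Q(C,C')\ge2L+2$ for $C\ne C'$. Put $B_C=\{u:d_Q(u,C)\le L\}$; assume $\varphi(B_C)\subseteq B_G(t_C,\rho)$ for some $t_C\in V(G)$, where $g>2\rho+1$. Let $Q-Z$ be a $k$-configuration of measure at most $\mu$ with parts $V_0,V_1$. Let $q$ be the number of clusters with $B_C\cap V_1\ne\emptyset$. Define $Q''$ from $Q-Z$ as follows.

* For every $C$, contract each component $D$ of $Q[V_0\cap B_C]$ to a vertex $d_D$, with $\varphi(d_D)=t_C$. Replace each edge $uv$ of $Q-Z$ with $u\in D$, $v\notin D$ by a path from $d_D$ to $v$ of length $d_G(t_C,\varphi(u))+1$, mapped to a shortest path $t_C\to\varphi(u)$ followed by $\varphi(u)\varphi(v)$. (Keep one of several parallel single edges.)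
* For every $C$ with $B_C\cap V_1\ne\emptyset$ add a vertex $a_C$, $\varphi(a_C)=t_C$, and for each $w\in V_1\cap B_C$ a hub path from $a_C$ to $w$ of length $d_G(t_C,\varphi(w))+2$, mapped to $t_C,n,t_C$ ($n$ a neighbor of $t_C$) followed by a shortest path to $\varphi(w)$.

Then $Q''\in\mathcal Q(\mu,k+2+q)$, $Q''$ maps to $G$, and if $Q''$ is $\delta_0$-colorable with $\delta_0=\frac{\delta}{20(\rho+2)}$, then $Q$ is $\delta$-colorable.

Proof. **Step 1: $Q''$ is well defined.** Distinct balls are disjoint with no edges between them, and distinct components $D$ in one ball are not adjacent. So an edge of $Q-Z$ not inside some $D$ has at most one end in a contracted set. The new paths are mapped along walks of $G$, so $Q''$ maps to $G$.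

**Step 2: $Q''\in\mathcal Q(\mu,k+2+q)$.** The operations on $V_0$ are those allowed in Section 4. Put $a_C$ into the new $A$; it has neighbors only in the new $V_1$. For $w\in W_j$ $(0\le j\le p)$ with hub path $a_C,s_1,\dots,s_r,w$ $(r\ge1)$, put the $s_i$ into $W_j$, and after a bag $X\ni w$ of the original path-decomposition insert the bags $X\cup\{s_r\},X\cup\{s_r,s_{r-1}\},\dots,X\cup\{s_2,s_1\}$. Each $w$ lies in at most one ball, so it has at most one hub path; if several $w$ use the same $X$, their blocks are inserted one after the other. As inserted bags contain $X$, this is a path-decomposition of the new $Q[W_j]$. The indices $m(i)$ are shifted to the new positions of the original bags, which keeps their order. For $w\in A$ put the $s_i$ into $W_0$ with new bags $\{s_i,s_{i+1}\}$ (or $\{s_1\}$) at the end. Bags have size at most $k+2$ and the new $A$ has size at most $k+q$.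

**Step 3: a coloring of $Q-Z$.** We transport a $\delta_0$-coloring $c''$ of $Q''$. For $u\in B_C$ let $b(u)\in\mathbb T$ be $\sigma$ of a shortest path $t_C\to\varphi(u)$. By (N), as $2\rho+1<g$, $b$ is well defined and
$$b(v)-b(u)=\sigma(\varphi(u)\varphi(v))\quad\text{for edges }uv\text{ of }Q[B_C].\tag{4}$$
On $V(Q)\setminus Z$ put $c_1(u)=c''(d_D)+b(u)$ for $u\in D\subseteq B_C$, and $c_1(u)=c''(u)$ otherwise. Let $x_1=x_{c_1}$. On edges inside $D$, $x_1=0$ by (4). For an edge $uv$ with $u\in D$, $v\notin D$, the path replacing it gives $c''(v)-c''(d_D)=b(u)+\sigma(\varphi(u)\varphi(v))+x''$ with $|x''|\le\delta_0(\rho+1)$; since $c_1(v)=c''(v)$, $x_1(uv)=x''$. (If $uv$ became a deleted parallel single edge, the kept one has the same image, so this still holds.) On other edges $c_1=c''$. Hence $c_1$ is a $\delta_0(\rho+1)$-coloring of $Q-Z$, and in particular a $\delta$-coloring.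

**Step 4: no winding near a cluster.** Fix $C$, and let $E=B_C\setminus C$, the union of the components $D$ and of $V_1\cap B_C$. We claim that there is $h:E\to\mathbb R$ with
$$|h|\le1,\qquad c_1(u)=b(u)+h(u)\text{ in }\mathbb T,\qquad h(v)-h(u)=x_1(uv)\text{ for edges }uv\text{ of }Q[E].\tag{5}$$
On a component $D$ not adjacent to $V_1\cap B_C$, let $h$ be the constant representative in $[-\frac12,\frac12]$ of $c''(d_D)$. If $V_1\cap B_C\ne\emptyset$, let $\kappa\in[-\frac12,\frac12]$ represent $c''(a_C)$. For $w\in V_1\cap B_C$ the hub path has $\sigma$-value $b(w)$ and length at most $\rho+2$, so $c_1(w)=c''(w)=c''(a_C)+b(w)+\eta(w)$ with $|\eta(w)|\le\delta_0(\rho+2)$. If $D$ is adjacent to such a $w$ via $uw$, $u\in D$, then by (4) $c''(w)-c''(d_D)=b(u)+\sigma(\varphi(u)\varphi(w))+x''=b(w)+x''$. So $c''(d_D)=c''(a_C)+\eta_D$ with $\eta_D=\eta(w)-x''$ and $|\eta_D|\le\delta_0(2\rho+3)\le\frac1{10}$. A number of absolute value at most $\frac1{10}$ is determined by its class modulo 1, so $\eta_D$ does not depend on the choice of $uw$. Put $h=\kappa+\eta_D$ on $D$ and $h(w)=\kappa+\eta(w)$. Then $|h|\le0.6$, and $c_1=b+h$ in $\mathbb T$.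

It remains to check the last part of (5). By (4) and $c_1=b+h$, $h(v)-h(u)\equiv x_1(uv)$ modulo 1 on every edge of $Q[E]$. If the edge meets $V_1$, or lies inside a component $D$ adjacent to $V_1\cap B_C$, then $|h(v)-h(u)|\le0.2$ and $|x_1(uv)|\le\delta\le\frac18$, so the two are equal. Inside the remaining components both sides are 0.

**Step 5: the bend.** Put $\hat h=0$ on $C$ and $\hat h(u)=\mathrm{median}(-\delta d_Q(u,C),h(u),\delta d_Q(u,C))$ on $E$. Let $c=b+\hat h$ on $B_C$ for each $C$, and $c=c_1$ outside all balls. By (4), on edges in $B_C$ we have $c(v)-c(u)-\sigma(\varphi(u)\varphi(v))=\hat h(v)-\hat h(u)$. This has absolute value at most $\delta$: for an edge in $E$ by the median principle and (5), for an edge with an end in $C$ because $|\hat h|\le\delta d_Q(\cdot,C)\le\delta$ at its ends and $\hat h=0$ on $C$. If $d_Q(u,C)\ge L-1\ge1/\delta$, then $|h(u)|\le1\le\delta d_Q(u,C)$, so $\hat h(u)=h(u)$ and $c(u)=c_1(u)$. So $c=c_1$ at both ends of every edge leaving $B_C$. All neighbors of $Z$ lie in balls, so every edge of $Q$ has been considered, and $c$ is a $\delta$-coloring of $Q$. $\square$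

## 6. Cutting a sparse graph of bounded treewidth into small parts

To separate a vortex from the rest we need a cut set made of clusters of bounded radius.

**Definition ($\lambda$-component).** For a set $J$ of vertices, a $\lambda$-component of $J$ is a class of the transitive closure of the relation "distance at most $\lambda$" on $J$. Example: on a path with vertices $0,1,2,\dots$ the set $\{0,2,4,10\}$ has the 2-components $\{0,2,4\}$ and $\{10\}$.

In a tree, cutting out every other band of depths works well. In a graph with cycles, a band may have parts of huge diameter. The idea is to make the graph a forest by deleting vertices that are far apart from each other; large girth together with bounded treewidth makes this possible.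

**Lemma 8 (cutting).** For $t,\lambda\ge1$ there is $N(t,\lambda)$ such that every graph $F$ of treewidth at most $t$ and girth at least $N(t,\lambda)$ has $J\subseteq V(F)$ such that

* (J1) every $\lambda$-component of $J$ (with respect to $d_F$) lies in a ball of radius $9\lambda$ of $F$;
* (J2) any two vertices of a component of $F-J$ have $d_F$-distance at most $4\lambda$.

The two radii do not depend on $t$. For (J2) this is crucial in Section 8: there a width $W$ must be chosen larger than the distance in (J2), and $t$ depends on $W$.

Proof. **Step 1: minimum degree 3 and large girth force large treewidth.** Let $r\ge1$ and $2^r>t$. We show that a nonempty simple graph $R$ with minimum degree at least 3 and girth at least $8r+3$ has treewidth more than $t$. Take a maximal set $S$ of vertices with pairwise distances at least $2r+1$, and partition $V(R)$ by a breadth-first forest from $S$. By maximality the parts $P_s$ have spanning trees of depth at most $2r$, and $P_s\supseteq B(s,r)$, because a vertex within $r$ of $s$ is at distance at least $r+1$ from the rest of $S$. The parts induce trees (an extra edge would give a cycle of length at most $4r+1$),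 and two parts are joined by at most one edge (two would give a cycle of length at most $8r+2$). So at least $3|P_s|-2(|P_s|-1)>|P_s|\ge|B(s,r)|\ge2^r$ edges leave $P_s$; the last inequality holds because the ball is a tree in which all vertices at distance less than $r$ from $s$ have degree at least 3. Contracting the parts gives a simple minor of minimum degree at least $2^r>t$, which is impossible for treewidth at most $t$.

**Step 2: long threads.** Fix such an $r$, and let $\Lambda=26\lambda$ and $N(t,\lambda)=\Lambda(8r+3)$. We show that every nonempty graph $R$ with minimum degree at least 2, treewidth at most $t$ and girth at least $N(t,\lambda)$ has a cycle component or a path of length $\Lambda$ with interior vertices of degree 2. Suppose not. Every component has a vertex of degree at least 3. The maximal threads (paths or closed trails with interior vertices of degree 2 and ends of degree at least 3) have length less than $\Lambda$. A closed thread would be a cycle of length at least $N(t,\lambda)>\Lambda$ and would contain a path as wanted, so there is none. Suppressing the vertices of degree 2 gives a minor of $R$ of minimum degree at least 3 in which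 a cycle of length $\ell$ comes from a cycle of $R$ of length less than $\Lambda\ell$. So it has girth at least $8r+3$, and in particular it is simple. This contradicts Step 1.

**Step 3: far apart vertices that meet all cycles.** Let $F_0=F$. While $F_{i-1}$ is not a forest, let $R_{i-1}$ be its 2-core, the largest subgraph of minimum degree at least 2. Take a cycle component or a path as in Step 2 in $R_{i-1}$, let $p_i$ be any vertex of that cycle, respectively the middle vertex of that path, and let $F_i=F_{i-1}-p_i$. Let $P=\{p_1,p_2,\dots\}$; then $F-P$ is a forest. We claim
$$d_F(p_i,p_j)\ge13\lambda\qquad(i\ne j).\tag{6}$$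
First let $j>i$ and consider paths in $F_{i-1}$. We have $p_j\in R_{j-1}\subseteq R_i\subseteq R_{i-1}-p_i$. As $R_i$ has minimum degree at least 2, it contains no interior vertex of the chosen path and no vertex of the chosen cycle: after the deletion of $p_i$ these drop out one after the other. A path of $F_{i-1}$ between vertices of $R_{i-1}$ stays in $R_{i-1}$, since otherwise a subpath outside could be added to the core. So a $p_i$–$p_j$ path in $F_{i-1}$ runs from $p_i$ through an end of the chosen path and has length at least $13\lambda$; in the case of a cycle component there is no such path. Now take any $p_i$–$p_j$ path in $F$, and let $l$ be the minimum index of a vertex of $P$ on it. The path lies in $F_{l-1}$ and contains $p_l$ and an end $p_m$ with $m>l$, so its length is at least $13\lambda$.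

**Step 4: bands in the forest.** Root each tree of $F-P$. Let $J_f$ be the set of vertices whose depth lies in $[2\lambda i,2\lambda(i+1))$ with $i$ odd ("band $i$"). Two vertices of $J_f$ with $d_{F-P}\le\lambda$ lie in the same band $i$, and the path between them stays at depth at least $2\lambda i-\frac\lambda2$, so they have the same ancestor at depth $2\lambda i-\lambda\ge0$. Hence every $\lambda$-component of $J_f$ with respect to $d_{F-P}$ (a "piece") lies within distance $3\lambda$ of one vertex, and has diameter at most $6\lambda$. A component of $(F-P)-J_f$ lies in one band; each of its vertices has distance less than $2\lambda$ to its top vertex, so its diameter is less than $4\lambda$. Let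
$$J=J_f\cup\bigcup_{p\in P}B_F(p,2\lambda).$$
(J2) follows, since a component of $F-J$ lies in a component of $(F-P)-J_f$.

**Step 5: (J1).** If $y,y'\in J$ and $d_F(y,y')\le\lambda$, then either $d_{F-P}(y,y')\le\lambda$, or a shortest path meets some $p\in P$ and $y,y'\in B_F(p,\lambda)$. So a $\lambda$-component of $J$ that avoids all balls $B_F(p,2\lambda)$ is contained in one piece, hence in a ball of radius $3\lambda$. Otherwise it meets some $B_F(p,2\lambda)$. Let $O_p$ be the union of $B_F(p,2\lambda)$ and all pieces meeting $B_F(p,3\lambda)$; then $O_p\subseteq B_F(p,9\lambda)$. It suffices that $y\in O_p$, $y'\in J$, $d_F(y,y')\le\lambda$ imply $y'\in O_p$.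

Let $y\in B_F(p,2\lambda)$. If $y'\in J_f$, its piece meets $B_F(p,3\lambda)$, so $y'\in O_p$. If $y'\in B_F(p',2\lambda)$, then $d_F(p,p')\le5\lambda$, so $p'=p$ by (6).

Let $y\notin B_F(p,2\lambda)$. Then $y$ is in a piece meeting $B_F(p,3\lambda)$. If $y'\in B_F(p',2\lambda)$, then $d_F(p,p')\le9\lambda+\lambda+2\lambda=12\lambda$, so $p'=p$. Otherwise $y'\in J_f$. If $d_{F-P}(y,y')\le\lambda$, then $y'$ is in the same piece. Else $y,y'\in B_F(p'',\lambda)$ for some $p''\in P$; here $p''\ne p$ since $y\notin B_F(p,2\lambda)$, and $d_F(p,p'')\le10\lambda$, contradicting (6). $\square$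

## 7. Bounded genus and bounded radius give bounded treewidth

This lemma makes the neighborhood of a vortex tractable.

**Lemma 9.** A connected graph $R$ embedded in a closed connected surface of Euler genus at most $\gamma$ in which all vertices have distance at most $D$ from some vertex $r$ has treewidth at most $(2\gamma+3)(D+1)$.

Proof. We may assume that $R$ has an edge. By (S) let the embedding be cellular, in a surface $\Sigma'$ of Euler genus $\gamma'\le\gamma$. Let $T$ be a breadth-first spanning tree with root $r$, of depth at most $D$.

**Step 1: a tree, a cotree, and few other edges.** Add edges inside faces (parallel edges and loops allowed) until all facial walks have length at most 3. Let $n_0,n_1,n_2$ be the numbers of vertices, edges and faces now: $n_0-n_1+n_2=2-\gamma'$. Since $T$ is a tree, $\Sigma'\setminus T$ is connected, so the faces are connected through edges not in $T$. Hence there is a set $E^*$ of $n_2-1$ edges outside $T$ whose dual edges form a spanning tree $T^*$ on the set of faces. Let $Y$ be the set of the remaining $n_1-(n_0-1)-(n_2-1)=\gamma'$ edges.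

**Step 2: the bags.** For a face $f$ let $B_f$ be the union of the vertex sets of the $T$-paths from $r$ to the vertices of $f$ and to the ends of the edges in $Y$. Then $|B_f|\le(3+2\gamma')(D+1)$. We show that $(B_f)_{f\in T^*}$ is a tree-decomposition. Every vertex and every edge is on the boundary of a face, so it is covered.

**Step 3: connectedness.** Let $v$ be a vertex. If $v=r$, or $v$ is an ancestor of (or equal to) an end of an edge in $Y$, then $v$ is in all bags. Otherwise let $T_v$ be the subtree of descendants of $v$ (including $v$); then $v\in B_f$ if and only if $f$ has a vertex of $T_v$ on its boundary, and no edge of $Y$ meets $T_v$. A thin neighborhood of $T_v$ is a disc. Follow its boundary circle, starting at the edge from $v$ to its parent. We cross the ends of the edges at $T_v$ outside $T_v$; apart from the starting edge these are neither in $T$ nor in $Y$, so they belong to $E^*$. So consecutive faces met on the way are equal or adjacent in $T^*$. Every face met has a vertex of $T_v$ on its boundary, and every face with a vertex of $T_v$ on its boundary is met, since all corners at $T_v$ are passed. So these faces induce a subtree of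 $T^*$. $\square$

## 8. Coloring configurations

**Proposition 10.** For all integers $\mu\ge0$, $k\ge1$ and all $\delta$ there is $g(\mu,k,\delta)$ such that if $g\ge g(\mu,k,\delta)$, every $Q\in\mathcal Q(\mu,k)$ mapping to $G$ is $\delta$-colorable.

The proof is by induction on $\mu$. A minimal counterexample is reduced as in the planar case. A short cycle on the surface that does not bound an empty disc can be cut out with Lemma 7, lowering the measure. Once $Q_0$ has large girth, the neighborhood of the vortices has bounded treewidth and large girth, so Lemma 8 yields a cut set of small clusters that separates the vortices from the rest; Lemma 7 applies again.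

**Constants.** Assume the statement for all smaller measures and all $k,\delta$. Note $\sum_i\gamma_i\le\mu$ and $p\le\mu$. In this order, put
$$\tau=\lceil1/\delta\rceil,\quad L=\lceil2/\delta\rceil,\quad\lambda=2L+1,\quad a=\lambda+1,\quad W=2a+9\lambda+1,$$
$$\theta=(2\mu+3)(\mu(2W+5)+1),\quad t=\max(2,k(\theta+2)),\quad N_1=\max\big(N(t,\lambda),12\tau,6\tau\mu+1\big),$$
$$\rho_1=N_1+L,\quad\rho_2=9\lambda+L,\quad\delta_0^{(i)}=\frac{\delta}{20(\rho_i+2)}\ (i=1,2).$$
Let $g(\mu,k,\delta)$ be the maximum of $N_1$, $6\tau$, $2\rho_1+2$, $2\rho_2+2$, $g_{\rm tw}(2k,\delta)$, $g_{\rm tw}(t,\delta_0^{(2)})$, and, if $\mu\ge1$, $g(\mu-1,k+3,\delta_0^{(1)})$ and $g(\mu-1,k,\delta_0^{(2)})$.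

Suppose the statement fails for some $g\ge g(\mu,k,\delta)$, some $G$ and $\sigma$. Let $Q$ be a counterexample with $|V(Q)|+|E(Q)|$ minimum. By minimality, (E), (H) and Section 4:

* (a) $Q$ is connected with minimum degree at least 2;
* (b) $Q$ has no path of length $\tau$ (ends possibly equal) with all interior vertices of degree 2 in $Q$;
* (c) no folding is possible.

**Step 1: a cycle $C$ of $Q_0$ that bounds a closed disc $D\subseteq\Sigma$ containing no $z_j$ has $|C|\ge g$.** This is the planar argument, localized. Edges of $\Gamma$ to the $z_j$ cannot cross $C$, so no edge at any $z_j$ enters the interior of $D$, and vertices in the interior of $D$ have no connectors. Let $G_D=Q_0\cap D$. It is connected, as a component avoiding $C$ would be a component of $Q$. Its inner faces are faces of $\Gamma$, open discs bounded by closed walks.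

Let $x,y,z$ be consecutive on such a walk; then $yx,yz$ are consecutive in the rotation of $\Gamma$ at $y$. If $x=z$, then $y$ has degree 1 in $G_D$; it is then not on $C$, so it has degree 1 in $Q$, contradicting (a). So $x\ne z$, and $\varphi(x)\ne\varphi(z)$ by (c). Hence the image of the facial walk has no cyclic backtracking, and by (B) its length is at least $g$.

Let $\ell=|C|$, and let $n_0,n_1,n_2\ge1$ be the numbers of vertices, edges and inner faces of $G_D$. Then $n_0-n_1+n_2=1$ and, since each edge of $C$ has only one side in $D$, $2n_1\ge gn_2+\ell$. We have $\sum_v(\deg_{G_D}(v)-2)=2(n_1-n_0)=2(n_2-1)$ with all terms nonnegative. The edges not on $C$ split into $m$ maximal trails whose interior vertices are degree-2 vertices in the interior of $D$; their ends lie on $C$ or have degree at least 3, because $G_D$ is connected. By (b) each has length less than $\tau$, because the interior vertices have degree 2 in $Q$. Counting ends,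
$$2m\le\sum_{v\notin C,\ \deg(v)\ge3}\deg(v)+\sum_{v\in C}(\deg(v)-2)\le3\cdot2(n_2-1).$$
So $n_1\le\ell+3\tau(n_2-1)$, and $gn_2+\ell\le2\ell+6\tau(n_2-1)$ gives $\ell\ge g+(g-6\tau)(n_2-1)\ge g$.

**Step 2: $Q_0$ has girth at least $N_1$.** We cut along a short cycle. Suppose $C$ is a cycle of $Q_0$ with $|C|<N_1\le g$. By Step 1, $C$ bounds no closed disc avoiding all $z_j$. If $\mu=0$, then $\Sigma$ is a union of spheres with no $z_j$, and such a $C$ does not exist. Let $\mu\ge1$. Cut the component $\Sigma_i\supseteq C$ along $C$ and cap off the boundary circles; $\Gamma-V(C)$ is embedded in the new surface, with unchanged orders around the $z_j$.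

If $C$ separates $\Sigma_i$, the two parts have $\gamma'+\gamma''=\gamma_i$ and $p'+p''=p_i$, and $\gamma'+p'\ge1$, $\gamma''+p''\ge1$, since otherwise a side would be a disc without $z_j$. The contribution $2(\gamma_i+p_i)-1$ becomes $2(\gamma_i+p_i)-2$. If $C$ does not separate $\Sigma_i$, then $\gamma_i$ drops by at least 1 (by 2 if $C$ is two-sided, by 1 if it is one-sided). With $x=\gamma_i+p_i\ge1$, the contribution drops from $2x-1$ to at most $2x-2$. In both cases $Q-V(C)\in\mathcal Q(\mu-1,k)$.

Apply Lemma 7 with $Z=V(C)$ as a single cluster and $\rho=\rho_1$: every vertex of the ball is within $N_1+L$ of a fixed vertex of $C$, and $g>2\rho_1+1$. As $q\le1$, $Q''\in\mathcal Q(\mu-1,k+3)$ is $\delta_0^{(1)}$-colorable by induction, so $Q$ is $\delta$-colorable, a contradiction.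

**Step 3: there are connectors.** Suppose not. By connectivity $Q=Q[V_1]$ or $Q=Q_0$. In the first case $Q$ has treewidth at most $2k$ (string together the path-decompositions of the $W_j$ and add $A$ to all bags), contradicting Lemma 6. So let $Q=Q_0$, a connected graph embedded in a surface of Euler genus $\gamma\le\mu$. It is not a cycle: such a cycle would have length at least $N_1\ge\tau$, contradicting (b). By (b) and (1), $n_1\le3\tau(n_1-n_0)$. By (S) take a cellular embedding of $Q$ in a surface of Euler genus $\gamma'\le\gamma$, with $n_2$ faces. Facial walks do not backtrack, as the minimum degree is at least 2, so each contains a cycle of $Q_0$ (by the argument for (B)) and has length at least $N_1$; thus $N_1n_2\le2n_1$. By Euler's formula $n_1-n_0=n_2-2+\gamma'\le\frac{2n_1}{N_1}+\gamma$. Hence $n_1\le\frac{6\tau}{N_1}n_1+3\tau\gamma\le\frac{n_1}2+3\tau\gamma$, that is, $n_1\le6\tau\mu<N_1$. But $Q$ contains a cycle, of length at least $N_1$: a contradiction.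

In particular $p\ge1$ and $\mu\ge1$ from now on; for $\mu=0$ the proof is complete.

**Step 4: the neighborhood of the vortices has bounded treewidth.** Let $X\ne\emptyset$ be the set of vertices of $V_0$ incident with connectors, and let $\operatorname{ht}(y)=d_{Q_0}(y,X)$ for $y\in V_0$. This is finite, since in the connected graph $Q$ a path from $y$ to $V_1\ne\emptyset$ leaves $V_0$ through a vertex of $X$. Let $V_0^{\le W}=\{y\in V_0:\operatorname{ht}(y)\le W\}\supseteq X$. We claim that $Q[V_1\cup V_0^{\le W}]$ has treewidth at most $t$.

Start with $\Gamma[V_0^{\le W}\cup\{z_1,\dots,z_p\}]$, dropping the $z_j$ with no edges. Consider each remaining $j$, with edges $e_1,\dots,e_n$ at $z_j$ $(n\ge1)$ listed as in (C3); they are all present, because $X\subseteq V_0^{\le W}$. Take a small disc around $z_j$ meeting the graph only in $z_j$ and in initial segments of $e_1,\dots,e_n$. Redraw inside it: place "rim" vertices $r_1,\dots,r_{M_j}$, $M_j=m_j+n$, in this order on a circle around $z_j$, join all of them to $z_j$, and join consecutive $r_i,r_{i+1}$ $(1\le i<M_j)$. Give them nondecreasing labels $\beta(r)\in\{1,\dots,m_j\}$ such that each label $m$ occurs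 exactly $1+|\{i:m(i)=m\}|$ times. Since $m(1)\le\dots\le m(n)$, we can let $e_1,\dots,e_n$ end, in this order and without crossings, at distinct rim vertices instead of at $z_j$, with $e_i$ ending at a rim vertex of label $m(i)$. The resulting graph $\Gamma'$ is simple and embedded in $\Sigma$.

Every vertex of $\Gamma'$ is within distance $W+2$ of some $z_j$. A geodesic of $\Gamma'$ contains at most $2(W+2)+1$ vertices of the $(W+2)$-ball of a given $z_j$. So components of $\Gamma'$ have diameter at most $p(2W+5)\le\mu(2W+5)$, and $\Gamma'$ has treewidth at most $\theta$ by Lemma 9.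

In a tree-decomposition of $\Gamma'$ of width at most $\theta$ delete the $z_j$ and replace every rim vertex $r$ of $z_j$ by the set $X^j_{\beta(r)}$. For $w\in W_j$ the rim vertices $r$ with $w\in X^j_{\beta(r)}$ form a nonempty subpath of the rim, and consecutive rim vertices share a bag, so the nodes containing $w$ form a subtree. All edges of $Q[W_j]$ are covered, since all labels occur. All connectors are covered, since the edge $e_i$ of $\Gamma'$ from $x$ to a rim vertex of label $m(i)$ is in a bag, and the $W_j$-end of the connector is in $X^j_{m(i)}$. All edges of $Q_0[V_0^{\le W}]$ are covered. Add the path-decompositions for $W_0$ and for those $W_j$ without connectors (these sets have edges only inside and to $A$), and add $A$ to all bags. Bag sizes are at most $k(\theta+1)+k=k(\theta+2)$, and the claim follows.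

**Step 5: a cut set of small clusters.** Let $F=Q_0[V_0^{\le W}]$. It has treewidth at most $t$ and, by Step 2, girth at least $N_1\ge N(t,\lambda)$. Take $J$ from Lemma 8, and put
$$K=\{y\in J:\ a\le\operatorname{ht}(y)\le W-a\}.$$
Let the clusters be the classes of the transitive closure of $d_Q\le\lambda$ on $K$; different clusters have $d_Q\ge\lambda+1=2L+2$. A path of $Q$ of length at most $\lambda$ starting in $K$ cannot reach $X$, as $a>\lambda$; so it stays in $V_0$, where $\operatorname{ht}$ changes by at most 1 per edge, and hence it stays in $F$. So every cluster $C$ lies in a $\lambda$-component of $J$ in $F$, so $C\subseteq B_F(y_C,9\lambda)$ for some vertex $y_C$, and $\varphi(B_C)\subseteq B_G(\varphi(y_C),\rho_2)$. Moreover $B_C\subseteq V_0$, since $L<a$.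

**Step 6: $K$ separates.** We show that no component of $Q-K$ meets both $V_1\cup\{\operatorname{ht}<a\}$ and $\{\operatorname{ht}>W-a\}$. Otherwise take a path in $Q-K$ from the first set to the second. Let $v$ be its first vertex with $\operatorname{ht}(v)>W-a$ and $u$ the last vertex before $v$ in $V_1\cup\{\operatorname{ht}<a\}$. Vertices of $V_1$ are adjacent in $V_0$ only to vertices with $\operatorname{ht}=0$, so $u\in V_0$. The part strictly between $u$ and $v$ is then a path inside $\{a\le\operatorname{ht}\le W-a\}\subseteq V(F)$ from a vertex with $\operatorname{ht}=a$ to one with $\operatorname{ht}=W-a$. That path avoids $K$, hence $J$, so by (J2) its ends have $d_F$-distance at most $4\lambda$. But their heights differ by $W-2a=9\lambda+1$: a contradiction.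

**Step 7: conclusion.** Apply Lemma 7 with $Z=K$ and $\rho=\rho_2$; no cluster ball meets $V_1$, so no vertices $a_C$ are added. Let $M_1$ be the union of the components of $Q-K$ meeting $V_1\cup\{\operatorname{ht}<a\}$, and $M_2$ the union of the others. Then $Q''=Q_1''\sqcup Q_2''$, where $Q_i''$ arises from $M_i$ by contractions, subdivisions and deletion of duplicate edges.

* By Step 6, $M_1\subseteq Q[V_1\cup V_0^{\le W}]$ has treewidth at most $t$. So $Q_1''$ has treewidth at most $t$ (recall $t\ge2$, so that subdividing edges and parallel edges is harmless), and it is $\delta_0^{(2)}$-colorable by Lemma 6.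
* $M_2\subseteq Q_0$, so $Q_2''$ is embedded in $\Sigma$ with no $z_j$ needed. Since $p\ge1$, removing the $z_j$ lowers the measure by at least 1: where $p_i\ge1$, the contribution $2(\gamma_i+p_i)-1$ becomes at most $2\gamma_i\le2(\gamma_i+p_i)-2$. So $Q_2''\in\mathcal Q(\mu-1,k)$ is $\delta_0^{(2)}$-colorable by induction.

By Lemma 7, $Q$ is $\delta$-colorable, a contradiction. $\square$

## 9. Torsos of minor-free graphs, and the proof of Theorem 4

An $H$-minor free graph is $K_n$-minor free for $n=\max(5,|V(H)|)$, because $H$ is a subgraph of $K_n$. Fix $k=k(n)$ from the structure theorem.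

**Adhesion sets are bounded.** Lemma 5 needs this. Adhesion sets are cliques of torsos, so let $Y$ be a clique of a $k$-near-embeddable graph $R$. At most $k$ of its vertices lie in $A_R$. A vertex in $R_i$ and not in $R_0\cup A_R$ lies in no other $R_j$, so its edges in $R-A_R$ lie in $R_i$. So the vertices of $Y\setminus A_R$ not in $R_0$ lie in one $R_i$ and form a clique there; there are at most $k$ of them. Let $r_0=|Y\cap V(R_0)|$ and suppose $r_0\ge3$. The edges within $Y\cap V(R_0)$ lie in $R_0$ or in the disjoint $R_i$, $i\ge1$. The former form a simple graph on $r_0\ge3$ vertices embedded in a surface of Euler genus at most $k$. We may add edges inside faces that touch two components until it is connected; then by (S) and Euler's formula, all facial walks having length at least 3, it has at most $3r_0-6+3k\le3r_0+3k$ edges. The latter number at most $kr_0$ in total, since the $R_i$ have treewidth less than $k$. So $\binom{r_0}2\le(3+k)r_0+3k$. Dividing by $r_0/2$ and using $r_0\ge3$ gives $r_0-1\le6+2k+\frac{6k}{r_0}\le6+4k$, so certainly $r_0\le8k+7$. Thus adhesion sets have size at most $s:=10k+7$.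

**Lemma 11.** For all $k,\delta$ there is $g_{\rm T}(k,\delta)$ such that if $g\ge g_{\rm T}(k,\delta)$, any subdivision $S$ of a $k$-near-embeddable graph $R$ that maps to $G$ is $\delta$-colorable.

Proof. Let $\delta'=\delta/5$. Assign each edge of $R-A_R$ to exactly one of $R_0,\dots,R_q$ containing it.

**Step 1: detaching the vortices.** In a configuration the vortices are joined to $V_0$ by edges, while in a near-embedding they share vertices with $R_0$. So we split the shared vertices. Form $\hat S$ from $S$: for each $i\ge1$ and each $u=u_m\in V(R_0)\cap V(R_i)$ add a new vertex $u^*$ and a path $u,\bar u,u^*$, with $\varphi(u^*)=\varphi(u)$ and $\varphi(\bar u)$ any neighbor of $\varphi(u)$ in $G$. Re-attach to $u^*$ all (subdivided) edges at $u$ assigned to $R_i$. If $\hat c$ is a $\delta'$-coloring of $\hat S$, its restriction to $V(S)$ is a $\delta$-coloring of $S$: the $\sigma$-value of the closed walk $\varphi(u)\varphi(\bar u)\varphi(u)$ is 0, so $\|\hat c(u^*)-\hat c(u)\|\le2\delta'$, and edges of $S$ have error at most $(1+2+2)\delta'=\delta$.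

**Step 2: $\hat S-A_R$ is a $(k+2)$-configuration of measure at most $4k$.** We list the data.

* $V_0$ consists of $V(R_0)$, the interior vertices of subdivided edges assigned to $R_0$, all $\bar u$, and the interior vertices of subdivided edges from $A_R$ to $V(R_0)$ (drawn as pendant paths in a face at their end in $R_0$) and within $A_R$ (drawn as isolated paths in a face).
* $\Gamma$ is obtained by placing $z_i$ in the interior of $\Delta_i$ and drawing, inside $\Delta_i$, disjoint spokes $u_m,\bar u_m,z_i$ (disjoint apart from $z_i$) from the vertices $u_1,\dots,u_{n_i}\in\partial\Delta_i$. The connector of the edge $\bar u_mz_i$ is $\bar u_mu_m^*$. The spokes appear around $z_i$ in the order $1,\dots,n_i$.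
* $W_i$ consists of the remaining vertices belonging to $R_i$ (with $u_m$ replaced by $u_m^*$), including the interior vertices of subdivided edges assigned to $R_i$ and of subdivided edges from $A_R$ to $V(R_i)\setminus V(R_0)$. In the path-decomposition replace $u_m$ by $u_m^*$. For an edge $ww'$ assigned to $R_i$ and subdivided by $s_1,\dots,s_r$ choose a bag $X\ni w,w'$ and insert $X\cup\{s_1\},X\cup\{s_1,s_2\},\dots,X\cup\{s_{r-1},s_r\}$ after it; do the same with a bag $X\ni w$ for a subdivided edge from $A_R$ to $w$. Blocks belonging to the same $X$ are inserted one after the other. Bags have size at most $k+2$. As $u_m^*\in X_m$, (C3) holds with $m(1)<m(2)<\dots$ the new positions of the original bags.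
* The sets $A$ and $W_0$ of (C2) are empty.

The only edges between $V_0$ and the $W_i$ are the edges $\bar u_mu_m^*$, and there are no edges between different $W_i$. The measure is at most $2(k+q)\le4k$.

**Step 3: deleting the apices.** Apply Lemma 7 to $Q=\hat S$, $Z=A_R$ with $\delta'$ in place of $\delta$, so $L=\lceil2/\delta'\rceil$, clusters being the classes of the transitive closure of $d_{\hat S}\le2L+1$ on $A_R$. For a cluster $C$ choose $\alpha\in C$; then $\varphi(B_C)\subseteq B_G(\varphi(\alpha),\rho)$ with $\rho=k(2L+1)+L$. There are at most $k$ clusters, so $Q''\in\mathcal Q(4k,2k+4)$. By Proposition 10,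
$$g_{\rm T}(k,\delta)=\max\Big(2\rho+2,\ g\big(4k,2k+4,\tfrac{\delta'}{20(\rho+2)}\big)\Big)$$
works: $Q''$ is $\frac{\delta'}{20(\rho+2)}$-colorable, so $\hat S$ is $\delta'$-colorable by Lemma 7, and $S$ is $\delta$-colorable by Step 1. $\square$

**Proof of Theorem 4.** We may assume $\delta\le\frac18$. Let $s=10k+7$, and choose $g^*(H,\delta)>M(s,\delta)$ with $g^*(H,\delta)\ge g_{\rm T}(k,\delta_1(s,\delta))$, where $M$ and $\delta_1$ are from Lemma 5. Components of $G'$ are colored separately, so let $G'$ be connected; as in Section 1 we may assume that $G$ has no isolated vertices. Take the tree-decomposition from the structure theorem; its adhesion sets have size at most $s$. Each $Q_t$ of Section 3 is a subdivision of the torso at $t$ and maps to $G$, so it is $\delta_1$-colorable by Lemma 11. By Lemma 5, $G'$ is $\delta$-colorable. $\square$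

With Lemma 1 this proves Theorem 3.

## 10. Which minor-closed classes have the property

Two standard facts are used here: Erdős' theorem that there are graphs of arbitrarily large girth and chromatic number at least 4, and $\chi_c(G)>\chi(G)-1$.

**Corollary 12.** For a minor-closed class $\mathcal C$ of graphs the following are equivalent:

1. $\mathcal C$ is not the class of all graphs;
2. for every $\varepsilon>0$ there is $f$ such that $\chi_c(G')\le2+\varepsilon$ whenever $G'\in\mathcal C$ maps to a graph of girth at least $f$;
3. for every $\delta>0$ there is $g^*$ such that the conclusion of Theorem 4 holds for all $G'\in\mathcal C$ mapping to a graph of girth at least $g^*$.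

Proof. (1)$\Rightarrow$(3): choose a graph $H\notin\mathcal C$. As $\mathcal C$ is minor-closed, all its members are $H$-minor free; use Theorem 4. (3)$\Rightarrow$(2): Lemma 1. (2)$\Rightarrow$(1): if $\mathcal C$ contained all graphs, we could take $G'=G$ of arbitrarily large girth with $\chi(G)\ge4$. Then $\chi_c(G')>\chi(G')-1\ge3$, so (2) fails for $\varepsilon=1$. $\square$
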